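# A twisted tube whose curvature tensor stays away from connections with point singularities

## 1. A 1-form on a tube around an ellipse that changes sign after one turn

Let $B^5\subset\mathbb R^5$ be the open unit ball, and let $0<\delta\le\frac1{40}$ (later mostly $\delta=\frac1{40}$). Take the ellipse
$$\gamma(\theta)=(\tfrac12\cos\theta,\tfrac14\sin\theta,0,0,0),$$
write $y=(t,x_3,x_4,x_5)\in\mathbb R^4$, and set
$$\Phi(\theta,y)=\big((\tfrac12+t)\cos\theta,\ (\tfrac14+t)\sin\theta,\ x_3,x_4,x_5\big),\qquad |t|<\tfrac18 .$$

The map $\Phi$ gives honest coordinates. Its Jacobian $\partial(x_1,x_2)/\partial(t,\theta)=(\frac14+t)\cos^2\theta+(\frac12+t)\sin^2\theta$ is at least $\frac18$. It is injective up to $\theta\mapsto\theta+2\pi$: for $(x_1,x_2)\neq 0$ the function $t\mapsto \frac{x_1^2}{(1/2+t)^2}+\frac{x_2^2}{(1/4+t)^2}$ is strictly decreasing, so it takes the value $1$ for at most one $t$, and then $\cos\theta$ and $\sin\theta$ are determined. Hence $\Phi$ induces a diffeomorphism from $(\mathbb R/2\pi\mathbb Z)\times(-\frac18,\frac18)\times\mathbb R^3$ onto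 an open subset of $\mathbb R^5$. Moreover $\Phi(\theta,y)-\gamma(\theta)=(t\cos\theta,t\sin\theta,x_3,x_4,x_5)$, so $|\Phi(\theta,y)-\gamma(\theta)|=|y|$. The tube and its closed cross-sections are
$$K=\Phi(\mathbb R\times\{|y|<\delta\}),\qquad D_{\theta_0}=\Phi(\{\theta_0\}\times\{|y|\le\delta\})\subset\overline B_\delta(\gamma(\theta_0)).$$
Since $|\gamma|\le\frac12$, $\overline K\subset B^5$.

Let $\chi(\rho)=e^{-1/(\delta^2-\rho)}$ for $\rho<\delta^2$ and $\chi(\rho)=0$ for $\rho\ge\delta^2$. Then $\chi\in C^\infty$, and $\chi>0$, $\chi'<0$ on $(-\infty,\delta^2)$. In the coordinates $(\theta,y)$, with $\theta\in\mathbb R$, define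
$$\tilde\alpha=\chi(|y|^2)\,\mu,\qquad \mu=\cos\tfrac\theta2\,dx_4+\sin\tfrac\theta2\,dx_5,\qquad \tilde\omega=d\tilde\alpha .$$
Because of the half angle, $\tilde\alpha$ and $\tilde\omega$ are antiperiodic: they change sign under $\theta\mapsto\theta+2\pi$.

With $\mu'=-\sin\frac\theta2\,dx_4+\cos\frac\theta2\,dx_5$ we have $d\mu=\frac12d\theta\wedge\mu'$, so $\tilde\omega=d\chi\wedge\mu+\frac12\chi\,d\theta\wedge\mu'$. Each summand squares to zero and $\mu\wedge\mu'=dx_4\wedge dx_5$; therefore
$$\tilde\omega\wedge\tilde\omega=\chi\,d\chi\wedge\mu\wedge d\theta\wedge\mu'=-\chi\,d\chi\wedge d\theta\wedge dx_4\wedge dx_5 .\tag{1}$$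
Since $d\chi=2\chi'\,(t\,dt+x_3dx_3+x_4dx_4+x_5dx_5)$, the coefficient of $dx_3\wedge d\theta\wedge dx_4\wedge dx_5$ is $-2\chi\chi'x_3$. So $\tilde\omega\wedge\tilde\omega\ne0$ wherever $|y|<\delta$ and $x_3\ne0$.

Now go down to the ball. For $x=\Phi(\theta,y)\in\overline K$ with $\theta\in[0,2\pi)$ let $\omega(x)$ be the 2-covector corresponding to $\tilde\omega(\theta,y)$ under $\Phi$; put $\omega=0$ off $\overline K$. This $\omega$ is bounded and Borel, and its sign jumps across $D_0$. But $\omega\otimes\omega$ is smooth on $B^5$, because $\tilde\omega\otimes\tilde\omega$ is smooth, $2\pi$-periodic in $\theta$, and vanishes to infinite order at $|y|=\delta$. Finally, with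
$$\mathbf i=\begin{pmatrix}i&0\\0&-i\end{pmatrix},\qquad \mathbf j=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in SU(2),\qquad \mathbf j^{-1}\mathbf i\,\mathbf j=-\mathbf i,$$
set
$$F=\omega\otimes\mathbf i .$$

Here is what this object is for. Conjugation by $\mathbf j$ turns $\omega\otimes\mathbf i$ into $-\omega\otimes\mathbf i$, so a jump of sign can be removed by a piecewise constant $SU(2)$ gauge. Any region that omits one full cross-section $D_{\theta_0}$ therefore sees $F$ as the curvature of a perfectly smooth connection. We shall see that every round sphere in $B^5$ omits such a cross-section, so slicing by spheres finds nothing wrong with $F$. A connection living on the whole ball, however, has to go once around the tube, and there the sign cannot be removed. This answers a question about approximating singular bundles.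

## 2. Singular $SU(2)$-bundles and the approximation question

**Conventions.** On $su(2)$ put $\langle X,Y\rangle=-\frac12tr(XY)$. Then $|\mathbf i|=1$, and $|[X,Y]|\le2|X||Y|$: under $su(2)\cong\mathbb R^3$ the bracket is twice the cross product. On 2-covectors use the inner product in which $dx^i\wedge dx^j$, $i<j$, are orthonormal. In a local frame a connection is an $su(2)$-valued 1-form $A$, with curvature $F=dA+A\wedge A$; a change of frame by $g$ turns $F$ into $g^{-1}Fg$. A frame is parallel in the direction $\partial_i$ exactly where $A_i=0$. For a form $E$ of degree 2 write $[A,E]=A\wedge E-E\wedge A$, and for a function $\phi$ write $[A,\phi]=A\phi-\phi A$. The Bianchi identity is $dF+[A,F]=0$. The letter $C$ denotes constants independent of the index $k$ and of the small parameter $\varepsilon$.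

**The tensor.** For an $su(2)$-valued 2-form $F=\frac12\sum F_{ij}\,dx^i\wedge dx^j$, the tensor $tr(F\otimes F)$ is obtained by tensoring the form parts and tracing the product of the $su(2)$ parts:
$$tr(F\otimes F)=\tfrac14\sum_{i,j,k,l}tr(F_{ij}F_{kl})\,(dx^i\wedge dx^j)\otimes(dx^k\wedge dx^l).$$
With wedge in place of tensor one gets the 4-form $tr(F\wedge F)$. If $F\in L^2$, then $tr(F\otimes F)\in L^1$. We write $\langle F\otimes F\rangle=-\frac12tr(F\otimes F)$. Its entries $\langle F_{ij},F_{kl}\rangle$ form the Gram matrix of the vectors $F_{ij}\in su(2)\cong\mathbb R^3$, so the tensor is gauge invariant. Contracting it gives $|F|^2=\sum_{i<j}|F_{ij}|^2$. For $F=\omega\otimes\mathbf i$ it is $\omega\otimes\omega$, that is, $tr(F\otimes F)=-2\,\omega\otimes\omega$.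

**Definition.** A form $F\in L^2(B^5,\wedge^2\mathbb R^5\otimes su(2))$ defines a singular $SU(2)$-bundle over $B^5$ if for every $x_0\in B^5$ and almost every $r\in(0,\mathrm{dist}(x_0,\partial B^5))$ there are a principal $SU(2)$-bundle $P_r$ over $\partial B_r(x_0)$ (possibly nontrivial), a $W^{1,2}$ connection $D_r$ on $P_r$, and a measurable trivialization of $P_r$ in which $F_{D_r}$ coincides a.e. on $\partial B_r(x_0)$ with the pull-back $\iota^*_{\partial B_r(x_0)}F$. For such an $F$, the field $tr(F\otimes F)\in L^1$ is called an $L^2$-curvature of a singular $SU(2)$-bundle over $B^5$.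

**Example A (a point singularity).** Let $D$ be a smooth connection on an $SU(2)$-bundle over $S^4$ with second Chern number $\pm1$, so that $\int_{S^4}tr(F_D\wedge F_D)=\pm8\pi^2$ by the Chern–Weil formula. Pull it back by $p(x)=x/|x|$. We get a smooth connection over $B^5\setminus\{0\}$ with curvature $F$, $|F|\le C|x|^{-2}$, and $\int_{B^5}|x|^{-4}dx=|S^4|\int_0^1r^{-4}r^4dr<\infty$. To have a matrix-valued form on $B^5$, pull back a Borel trivialization of the bundle over $S^4$. Restricted to any sphere not passing through $0$, this is the curvature of a smooth connection on a bundle; for given $x_0$ only $r=|x_0|$ is excluded. So $F$ defines a singular bundle. The 4-form $\tau=tr(F\wedge F)$ is closed off $0$, and for a test function $f$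
$$-\int\tau\wedge df=-\lim_{\epsilon\to0}\int_{|x|>\epsilon}d(f\tau)=\lim_{\epsilon\to0}\int_{\partial B_\epsilon}f\tau=\pm8\pi^2f(0),$$
because $\int_{\partial B_\epsilon}|\tau|$ is bounded. So $*d\,tr(F\wedge F)=\pm8\pi^2\delta_0$.

**Example B (a sign jump that is harmless).** Let $F=\mathrm{sgn}(x_1)\,dx_1\wedge dx_2\otimes\mathbf i$. With $A=x_1dx_2\otimes\mathbf i$, and $h=1$ for $x_1>0$, $h=\mathbf j$ for $x_1\le0$, we have $F=h^{-1}F_Ah$ a.e. The discontinuous $F$ is the curvature of a smooth connection written in a measurable gauge, and $tr(F\otimes F)=tr(F_A\otimes F_A)$ is smooth.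

**Problem.** The question comes from "Singular Bundles with Bounded $L^2$-Curvatures" (http://www.bdim.eu/item?fmt=pdf&id=BUMI_2008_9_1_3_881_0). Let $tr(F\otimes F)$ be an $L^2$-curvature of a singular $SU(2)$-bundle over $B^5$. Are there finite families of points $I^k=\{a^k_1,\dots,a^k_{N^k}\}$ and of signs $d_i^k=\pm1$, and smooth connections $D^k$ on smooth $SU(2)$-bundles over $B^5\setminus I^k$, with $F_{D^k}\in L^2(B^5)$ and
$$*d[tr(F_{D^k}\wedge F_{D^k})]=8\pi^2\sum_{i=1}^{N^k}d_i^k\delta_{a_i^k}\quad\text{in }\mathcal D'(B^5),$$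
such that $tr(F_{D^k}\otimes F_{D^k})\to tr(F\otimes F)$ strongly in $L^1(B^5)$?

If $F$ comes from a smooth connection over $B^5$, take the constant sequence with $I^k=\emptyset$. In Example A the constant sequence with $I^k=\{0\}$ works. In Example B one takes $A$ itself. In general the answer is no.

**Theorem 1.** There is $F\in L^\infty(B^5,\wedge^2\mathbb R^5\otimes su(2))$ with compact support such that:

(a) for every $x_0\in B^5$ and every $r\in(0,\mathrm{dist}(x_0,\partial B^5))$, $\iota^*_{\partial B_r(x_0)}F$ is, in a measurable (piecewise constant) gauge, the curvature of a smooth connection on the trivial bundle. In particular $tr(F\otimes F)$ is an $L^2$-curvature of a singular $SU(2)$-bundle; moreover it is $C^\infty$;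

(b) there is no sequence of finite sets $I^k\subset B^5$ and smooth connections $D^k$ on smooth $SU(2)$-bundles over $B^5\setminus I^k$ with $F_{D^k}\in L^2$ and $tr(F_{D^k}\otimes F_{D^k})\to tr(F\otimes F)$ in $L^1(B^5)$.

The condition on $*d\,tr(F_{D^k}\wedge F_{D^k})$ is not needed in (b). Hence the answer to the problem is no. Two complements are also proved.

**Theorem 2.** Let $T=tr(F\otimes F)$ be as in Theorem 1. Let $\mathcal C$ be the class of pairs $(\Sigma,D)$ with $\Sigma\subset B^5$ relatively closed, $\mathcal H^2(\Sigma)<\infty$, and $D$ a smooth connection on a smooth $SU(2)$-bundle over $B^5\setminus\Sigma$ with $F_D\in L^2$. Then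
$$\inf_{(\Sigma,D)\in\mathcal C}\|tr(F_D\otimes F_D)-T\|_{L^1(B^5)}>0 .$$
In contrast, with the 3-dimensional set $\Sigma_0=\{x_1=x_2=0\}\cap B^5$, there is a smooth connection $D_0$ on an $SU(2)$-bundle over $B^5\setminus\Sigma_0$ with $tr(F_{D_0}\otimes F_{D_0})=T$ exactly.

Singular sets of intermediate size are not treated.

**Theorem 3.** Let $V\subset C^1(\overline{B^5})$ be a finite-dimensional vector space (for example polynomials of degree $\le d$; for $d\ge2$ their zero sets include all spheres, hyperplanes and quadrics). There is $F\in L^\infty$, compactly supported, with $tr(F\otimes F)\in C^\infty_c(B^5)$, such that for every $P\in V\setminus\{0\}$, on an open neighborhood of $\{P=0\}\cap B^5$, $F$ is, up to a gauge with values in $\{1,\mathbf j\}$, the curvature of a smooth connection on the trivial bundle; yet $tr(F\otimes F)$ has positive $L^1$-distance to $\{tr(F_D\otimes F_D):(\Sigma,D)\in\mathcal C\}$.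

In Theorems 1 and 2, $F$ is the form of Section 1 with $\delta=\frac1{40}$.

## 3. Every round sphere misses a full cross-section

We prove Theorem 1(a). First a case by hand. A sphere $\partial B_r(0)$ with $r\le\frac38$ stays at distance at least $\frac18$ from the end $\gamma(0)$, since $|\gamma(0)|=\frac12$. If $r\ge\frac38$, it stays at distance at least $\frac18$ from $\gamma(\pi/2)$, since $|\gamma(\pi/2)|=\frac14$. Either way it misses a whole cross-section of the tube. For a general center we need an argument that is uniform in $(x_0,r)$. The function to study is $f(\theta)=|\gamma(\theta)-x_0|^2-r^2$. The unknowns $x_0,r$ enter it only through constants and first harmonics, so its second Fourier coefficient does not depend on them.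

**Step A (a cross-section that is missed).** Let $S=\partial B_r(x_0)$ with $|x_0|+r<1$. Here $|\gamma|^2=\frac5{32}+\frac3{32}\cos2\theta$, and $\gamma\cdot x_0$ is a combination of $\cos\theta$ and $\sin\theta$. Hence
$$\frac{3\pi}{32}=\int_0^{2\pi}f(\theta)\cos2\theta\,d\theta\le\max|f|\int_0^{2\pi}|\cos2\theta|\,d\theta=4\max|f| .$$
So there is $\theta_0\in[0,2\pi)$ with $|f(\theta_0)|\ge\frac{3\pi}{128}$. Since $|\gamma(\theta_0)-x_0|+r\le\frac12+|x_0|+r<\frac32$,
$$\mathrm{dist}(\gamma(\theta_0),S)=\big||\gamma(\theta_0)-x_0|-r\big|=\frac{|f(\theta_0)|}{|\gamma(\theta_0)-x_0|+r}\ge\frac{3\pi/128}{3/2}=\frac\pi{64}>\frac1{40}=\delta .$$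
As $D_{\theta_0}\subset\overline B_\delta(\gamma(\theta_0))$, we get $S\cap D_{\theta_0}=\emptyset$.

**Step B (a smooth potential off one cross-section).** On $B^5\setminus D_{\theta_0}$ let $\alpha^{\theta_0}$ be $\tilde\alpha$ read through $\Phi$ with $\theta\in(\theta_0,\theta_0+2\pi)$, extended by $0$ outside $K$. It is smooth: the points of $\overline K$ where this choice of $\theta$ is not smooth all lie in $D_{\theta_0}$, and $\chi$ is flat at $|y|=\delta$. The form $\omega$ was read with angle in $[0,2\pi)$. A point of $\overline K\setminus D_{\theta_0}$ with angle in $(\theta_0,2\pi)$ has the same reading in both conventions. A point with angle in $[0,\theta_0)$ has readings that differ by $2\pi$. By antiperiodicity,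
$$d\alpha^{\theta_0}=s\,\omega\ \text{ on }B^5\setminus D_{\theta_0},\qquad s=-1\text{ on points of }\overline K\text{ with angle in }[0,\theta_0),\quad s=+1\text{ elsewhere}.$$

**Step C (the gauge).** Let $h=1$ where $s=1$ and $h=\mathbf j$ where $s=-1$; this is a Borel map. The form $A=\iota_S^*\alpha^{\theta_0}\otimes\mathbf i$ is smooth on $S$, and $A\wedge A=0$, so $F_A=\iota_S^*d\alpha^{\theta_0}\otimes\mathbf i$. Where $s=1$ this is $\iota_S^*F$. Where $s=-1$ we have $\mathbf j^{-1}F_A\mathbf j=-\iota_S^*d\alpha^{\theta_0}\otimes\mathbf i=\iota_S^*\omega\otimes\mathbf i$. So $\iota_S^*F=h^{-1}F_Ah$ on $S$. If $F$ is changed on a null set, then for each $x_0$ and all $r$ outside a null set the restriction changes only on a null subset of the sphere, so the definition is satisfied by the class of $F$ in $L^2$. $\square$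

The core curve must not be a circle for this argument. If $\gamma$ were the circle of radius $\frac12$ around $0$ in the $(x_1,x_2)$-plane, the second harmonic of $f$ would vanish and $\partial B_{1/2}(0)$ would meet every cross-section.

## 4. Charges do not see the twist, and a simple 2-form can be untwisted

Before proving (b), let us see two things that do not obstruct the approximation.

**The charge density vanishes.** The 4-form attached to $F$ is $tr(F\wedge F)=-2\,\omega\wedge\omega$. The 3-form $\tilde\alpha\wedge\tilde\omega$ is a product of two antiperiodic forms, so it is $2\pi$-periodic; it is flat at $|y|=\delta$. Hence it descends to a smooth, compactly supported 3-form on $B^5$, whose differential is $\omega\wedge\omega$. So $tr(F\wedge F)$ is smooth and exact, $d\,tr(F\wedge F)=0$, and its integral over every 4-sphere in $B^5$ is $0$. An obstruction based on $*d\,tr(F\wedge F)$ finds nothing.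

**A simpler twist that fails.** A sensible first construction would use only one direction: $\tilde\alpha_1=u\,dx_4$ with $u=\chi(|y|^2)\cos\frac\theta2$. It is antiperiodic too, and $\tilde\omega_1=du\wedge dx_4$. Build $\omega_1$ from it as before. This does not give a counterexample. The function $|u|$ is $2\pi$-periodic, Lipschitz, and compactly supported in the closed tube, so $|u|\,dx_4\otimes\mathbf i$ is a globally defined Lipschitz connection form on $B^5$. Its curvature is $d|u|\wedge dx_4\otimes\mathbf i=\mathrm{sgn}(u)\,du\wedge dx_4\otimes\mathbf i$ a.e., which has exactly the tensor $-2\,\omega_1\otimes\omega_1$. If $u_\epsilon$ are mollifications of $|u|$, the smooth connections $u_\epsilon\,dx_4\otimes\mathbf i$ have curvatures $du_\epsilon\wedge dx_4\otimes\mathbf i$ converging in $L^2$, so their tensors converge in $L^1$ to $-2\,\omega_1\otimes\omega_1$.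

What went wrong is that $\tilde\omega_1\wedge\tilde\omega_1=0$. The sign of $u$ jumps across $\{\theta=\pi\}$, a jump with conormal $d\theta$. There $\tilde\omega_1=-\frac12\chi\,d\theta\wedge dx_4$, so $d\theta\wedge\tilde\omega_1=0$, and the form stays closed in spite of the jump. For the form of Section 1, (1) says $\tilde\omega\wedge\tilde\omega\ne0$ when $x_3\ne0$. The next lemma shows that this forbids such hiding places.

**Lemma 1.** Let $\tilde\omega$ be a 2-covector on $\mathbb R^5$ with $\tilde\omega\wedge\tilde\omega\neq0$. Then $\xi\mapsto\xi\wedge\tilde\omega$ is injective on 1-covectors.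

*Proof.* The rank of a 2-covector is even; in dimension 5 with nonzero square it is 4. So there is a basis $\beta_1,\dots,\beta_5$ of covectors with $\tilde\omega=\beta_1\wedge\beta_2+\beta_3\wedge\beta_4$. For $\xi=\sum\xi_i\beta_i$,
$$\xi\wedge\tilde\omega=(\xi_1\beta_1+\xi_2\beta_2)\wedge\beta_3\wedge\beta_4+(\xi_3\beta_3+\xi_4\beta_4)\wedge\beta_1\wedge\beta_2+\xi_5\,\beta_5\wedge(\beta_1\wedge\beta_2+\beta_3\wedge\beta_4).$$
The coefficients $\xi_1,\xi_2,\xi_3,\xi_4,\xi_5$ stand in front of different basis 3-covectors, so all vanish if the sum does. $\square$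

## 5. The model case: a parallel section that has to change sign

Suppose for a moment that a smooth connection $D$ on an $SU(2)$-bundle over all of $B^5$ had $tr(F_D\otimes F_D)=tr(F\otimes F)$ exactly. Here is the contradiction in this case; the full proof follows the same line. We work in the box
$$Q=\{|x_1|<\tfrac35,\ |x_2|<\tfrac3{10},\ 0<x_3<\tfrac1{20},\ |x_4|,|x_5|<\tfrac1{20}\},\qquad Q^+=Q\cap\{x_3>\delta\}.$$
Then $\overline Q\subset B^5$, since $0.36+0.09+3/400<1$. On $K$ we have $x_3\le|y|<\delta$, so $Q^+\cap K=\emptyset$. With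
$$V_+=\{y:|y|<\delta,\ x_3>0\},\qquad U=\mathbb R\times V_+,$$
we have $\Phi(U)=K\cap Q$, because $\frac12+\delta<\frac35$, $\frac14+\delta<\frac3{10}$, $\delta<\frac1{20}$. Only the upper half of the tube enters $Q$, and there $\tilde\omega\wedge\tilde\omega\ne0$ by (1).

*The gauge.* Outside $K$ the tensor vanishes, so $F_D=0$ there. Fix a height $b_1\in(\delta,\frac1{20})$. On the convex slice $Q\cap\{x_3=b_1\}$ the connection is flat, so it has a parallel frame; extend this frame along vertical lines by parallel transport. Then $A_3=0$ on $Q$, $A_j=0$ on the slice, and $(F_D)_{3j}=\partial_3A_j$, whence $A_j(x)=\int_{b_1}^{x_3}(F_D)_{3j}\,ds$. Now $|F_D|=|\omega|\le C$, and $F_D=0$ at heights above $\delta$. So $|A(x)|\le C(\delta-x_3)$ for $x\in K\cap Q$: the connection form is small near the top of the tube.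

*The parallel section.* On $U$ put $\tilde F=\Phi^*F_D$, $\tilde A=\Phi^*A$. The Gram matrix identity $\langle\tilde F\otimes\tilde F\rangle=\tilde\omega\otimes\tilde\omega$ forces $\tilde F=\tilde\omega\,\phi$ with $\phi=(\tilde\omega,\tilde F)/|\tilde\omega|^2$ and $|\phi|=1$; this computation is written out in Step 4 below. Since $\tilde F$ is periodic and $\tilde\omega$ antiperiodic, $\phi$ is antiperiodic. The Bianchi identity and $d\tilde\omega=0$ give $(d\phi+[\tilde A,\phi])\wedge\tilde\omega=0$, and by Lemma 1 $d\phi=-[\tilde A,\phi]$.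

*The contradiction.* Hence $|d\phi|\le C(\delta-x_3)$. Integrating along $\theta\in[0,2\pi]$ with $y=(0,x_3,0,0)$ fixed gives $2=|\phi(2\pi,y)-\phi(0,y)|\le2\pi C(\delta-x_3)$, which is false as $x_3\to\delta$.

For an approximating sequence, three things break. The curvature is only small in $L^2$ on $Q^+$, not zero, so the starting frame needs care; this is a Fubini argument. The points of $I^k$ block the transport and the Bianchi identity; they do so only on finitely many vertical lines, which are too small to matter. The serious difficulty is the passage to the limit. One gets $A_k$ bounded in $L^2$, functions $\phi_k$ bounded in $L^2_{loc}$, and an equation $d\phi_k=-[\tilde A_k,\phi_k]+\text{small}$. The obvious move is to take weak limits. It stops at two places: the product of two weakly convergent sequences need not converge to the product of the limits, and a weak limit of functions with $|\phi_k|=1$ may have smaller norm (the functions $\cos(kx)\,\mathbf i+\sin(kx)\,\mathbf j$ converge weakly to $0$). The way through is that the equation itself produces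 strong compactness of $\phi_k$. That makes $F_k$ converge strongly, and then $A_k$ too, because $A_k$ is a vertical integral of $F_k$ up to a small error.

## 6. Proof of Theorem 1(b)

Suppose $D^k$ is a sequence as in (b), and write $F_k=F_{D^k}$. Then $G_k:=\langle F_k\otimes F_k\rangle\to\omega\otimes\omega$ in $L^1(B^5)$, and contraction gives $|F_k|^2\to|\omega|^2$ in $L^1(B^5)$. These quantities are gauge invariant. Consequently
$$F_k\to0\ \text{ in }L^2(Q\setminus K),\qquad \|F_k\|_{L^2(Q)}\le C,$$
and $Q\setminus K\supset Q^+$.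

**Step 1 (a base point with small curvature on all its coordinate slices).** The aim is a point $b$ from which frames can be transported with small error. Rename the coordinates $(z_1,\dots,z_5)=(x_3,x_1,x_2,x_4,x_5)$, so that the vertical coordinate comes first. Pass to a subsequence with $\sum_k\|F_k\|^2_{L^2(Q^+)}<\infty$. For $b\in Q^+$ let
$$H_m(b)=\{z\in Q:z_1=b_1,\dots,z_m=b_m\},\qquad m=1,\dots,4.$$
On $H_m(b)$ we have $x_3=b_1>\delta$, so $H_m(b)\subset Q^+$. Since $\sum_k|F_k|^2\in L^1(Q^+)$, Fubini's theorem says that for a.e. $b\in Q^+$ this sum is integrable on each $H_m(b)$ (with respect to $(5-m)$-dimensional measure). The terms of a convergent series tend to zero, so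
$$\int_{H_m(b)}|F_k|^2\to0\quad(k\to\infty),\qquad m=1,\dots,4.\tag{2}$$
Fix $b\in Q^+$ with (2) and such that no coordinate of $b$ equals the corresponding coordinate of a point of the countable set $\bigcup_kI^k$.

**Step 2 (a gauge in which $A_k$ is controlled by $F_k$).** We transport a frame from $b$ along coordinate polygons, ending with the vertical direction. For $z\in Q$ take the polygon from $b$ to $z$ that changes first the 5th coordinate from $b_5$ to $z_5$, then the 4th, 3rd, 2nd, and finally the 1st. Leg $i$ consists of the points $(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5)$ with $s$ between $b_i$ and $z_i$. The polygon stays in $Q$.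

*Where the polygon is free.* Let $\Omega_k$ be the set of $z\in Q$ whose polygon avoids $I^k$. It is open, since the polygon is compact and depends continuously on $z$. Legs $5,4,3,2$ lie in $\{z_1=b_1\}$ and avoid $I^k$ by the choice of $b$. If leg 1 hits $a\in I^k$, then $a\in Q$ and $(z_2,\dots,z_5)=(a_2,\dots,a_5)$. So with $\pi(z)=(z_2,\dots,z_5)$ and the finite set $Z_k=\pi(I^k\cap\overline Q)\subset\mathbb R^4$,
$$Q\setminus\Omega_k\subset\pi^{-1}(Z_k).$$
If $w=(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5)$ lies on leg $i$ of the polygon to $z\in\Omega_k$, then the polygon to $w$ is the initial part of the polygon to $z$ up to $w$, followed by trivial legs. So $w\in\Omega_k$.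

*The smooth frame.* Fix a frame $e_b$ of the fiber over $b$. Leg $i$ is parametrized by
$$\ell_i:[0,1]\times\Omega_k\to B^5\setminus I^k,\qquad \ell_i(\tau,z)=(b_1,\dots,b_{i-1},b_i+\tau(z_i-b_i),z_{i+1},\dots,z_5),$$
which is smooth, with $\ell_5(0,z)=b$, $\ell_i(1,z)=\ell_{i-1}(0,z)$ and $\ell_1(1,z)=z$. Parallel transport along $\tau\mapsto\ell_i(\tau,z)$ solves a linear ODE in the bundle $\ell_i^*$ of the given one, with coefficients smooth in $(\tau,z)$, so it depends smoothly on $z$. Composing the five transports and applying them to $e_b$ gives a smooth frame over $\Omega_k$. In it $D^k$ is a smooth form $A_k$ on $\Omega_k$ with $F_k=dA_k+A_k\wedge A_k$.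

*Vanishing components.* Consider points of $S_i=\{z_1=b_1,\dots,z_{i-1}=b_{i-1}\}\cap\Omega_k$ (with $S_1=\Omega_k$). There legs $i-1,\dots,1$ are trivial, and moving in the $z_i$-direction only lengthens or shortens leg $i$. So the frame is parallel in that direction, and $A_{k,i}=0$ on $S_i$ (components in the $z$-coordinates). For $j>i$ the direction $z_j$ is tangent to $S_i$, so also $\partial_jA_{k,i}=0$ on $S_i$, and
$$(F_k)_{ij}=\partial_iA_{k,j}-\partial_jA_{k,i}+[A_{k,i},A_{k,j}]=\partial_iA_{k,j}\quad\text{on }S_i .$$
Now let $z\in\Omega_k$ and fix $j$. On leg 1, $A_{k,j}(z)=A_{k,j}(b_1,z_2,\dots,z_5)+\int_{b_1}^{z_1}(F_k)_{1j}\,ds$ if $j>1$. Then replace $z_2$ by $b_2$ along leg 2 if $j>2$, and continue through leg $j-1$. The last remaining term is $A_{k,j}(b_1,\dots,b_{j-1},z_j,\dots,z_5)=0$, because this point is in $S_j$. Hence on $\Omega_k$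
$$A_{k,j}(z)=\sum_{i<j}\int_{b_i}^{z_i}(F_k)_{ij}(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5)\,ds .\tag{3}$$

*Estimates.* Write $A_k=a_k+B_k$, where $B_k$ is the $i=1$ term. For $2\le i\le4$ the $i$-th term uses $F_k$ only on $H_{i-1}(b)$. By Cauchy–Schwarz its square is at most $C\int|F_k|^2ds$ over the full segment of $H_{i-1}(b)$ in the $z_i$-direction, and integrating over $z\in Q$ gives at most $C\int_{H_{i-1}(b)}|F_k|^2$. So (2) yields $a_k\to0$ in $L^2(Q)$. In the original coordinates,
$$B_{k,j}(x)=\int_{b_1}^{x_3}(F_k)_{3j}\,ds\quad\text{(along the vertical line through }x),\qquad B_{k,3}=0.\tag{4}$$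
The same use of Cauchy–Schwarz gives $\|B_k\|_{L^2(Q)}\le C\|F_k\|_{L^2(Q)}$. Hence $\|A_k\|_{L^2(Q)}\le C$. The set $\pi^{-1}(Z_k)$ is null, so this gauge is defined a.e. in $Q$. From now on all $su(2)$-valued objects are written in it.

**Step 3 (the Bianchi identity holds across the bad lines).** We need $dF_k+[A_k,F_k]=0$ in $\mathcal D'(Q)$; classically it holds on $\Omega_k$. Choose $\zeta_m\in C^\infty_c(\mathbb R^4)$ with $0\le\zeta_m\le1$, $\zeta_m=1$ near $Z_k$, $\zeta_m\to0$ a.e. and $\|\nabla\zeta_m\|_{L^2(\mathbb R^4)}\to0$. For the finite set $Z_k$ this is possible: a cutoff $\zeta$ at scale $\epsilon$ has $|\nabla\zeta|\le C\epsilon^{-1}$ on a set of volume at most $C_k\epsilon^4$, so $\|\nabla\zeta\|_{L^2}\le C_k\epsilon$. Let $\psi\in C_c^\infty(Q)$ be a test 2-form. Then $(1-\zeta_m\circ\pi)\psi$ has compact support in $Q\setminus\pi^{-1}(Z_k)\subset\Omega_k$, and the classical identity gives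
$$-\int F_k\wedge(1-\zeta_m\circ\pi)\,d\psi+\int F_k\wedge d(\zeta_m\circ\pi)\wedge\psi+\int(1-\zeta_m\circ\pi)[A_k,F_k]\wedge\psi=0 .$$
The middle term is at most $C_\psi\|F_k\|_{L^2(Q)}\|\nabla\zeta_m\|_{L^2(\mathbb R^4)}\to0$, because vertical lines meet $Q$ in bounded length. The other two converge by dominated convergence, because $F_k\in L^2$ and $[A_k,F_k]\in L^1$. The limit is the identity tested with $\psi$.

**Step 4 (an approximately parallel section on the tube).** We extract from $F_k$ its component along $\tilde\omega$ and show that it almost satisfies the equation of the model case. Let $\tilde F_k=\Phi^*F_k$ and $\tilde A_k=\Phi^*A_k$ on $U$; both are $2\pi$-periodic in $\theta$. Let $U_n=(-n,n)\times V_+$, $n\in\mathbb N$. On $U$ the map $\Phi$ is a local diffeomorphism with bounded derivatives and Jacobian at least $\frac18$, so the Euclidean metric in $(\theta,y)$ is uniformly comparable to $\Phi^*$ of the Euclidean metric; we use the former for norms on $U$. On $U_n$ the multiplicity of $\Phi$ is finite. Hence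
$$\tilde G_k:=\langle\tilde F_k\otimes\tilde F_k\rangle\to\tilde\omega\otimes\tilde\omega\ \text{ in }L^1(U_n);$$
here $\Phi^*\omega=\pm\tilde\omega$, and the sign cancels in the tensor square. Contracting, $|\tilde F_k|^2\to|\tilde\omega|^2$ in $L^1(U_n)$. Also $\tilde A_k$ is bounded in $L^2(U_n)$. On $U$ we have $\tilde\omega\wedge\tilde\omega\ne0$, so $\tilde\omega\neq0$. Define
$$\phi_k=\frac{(\tilde\omega,\tilde F_k)}{|\tilde\omega|^2}\in su(2),\qquad E_k=\tilde F_k-\tilde\omega\,\phi_k,$$
where $(\cdot,\cdot)$ pairs the form parts. Since $|\tilde\omega|^{-2}\tilde\omega\otimes\tilde\omega$ has norm 1,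
$$|\tilde\omega|^2|\phi_k|^2=|\tilde\omega|^{-2}(\tilde\omega\otimes\tilde\omega,\tilde G_k)\to|\tilde\omega|^{-2}|\tilde\omega\otimes\tilde\omega|^2=|\tilde\omega|^2\ \text{ in }L^1(U_n).$$
By orthogonality $|E_k|^2=|\tilde F_k|^2-|\tilde\omega|^2|\phi_k|^2\to0$ in $L^1(U_n)$. Altogether,
$$E_k\to0\ \text{in }L^2(U_n),\qquad|\tilde\omega\phi_k|^2\to|\tilde\omega|^2\ \text{in }L^1(U_n),\qquad\phi_k(\theta+2\pi,y)=-\phi_k(\theta,y).\tag{5}$$
Since $|\tilde\omega|$ is bounded below on compact subsets of $U$, $\phi_k$ is bounded in $L^2_{loc}(U)$.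

(In the model case $\tilde G_k=\tilde\omega\otimes\tilde\omega$ exactly, and the same computation gives $E=0$, $|\phi|=1$.)

The identity of Step 3 pulls back under the local diffeomorphism $\Phi$, since near each point of $U$ it is a change of coordinates: $d\tilde F_k+[\tilde A_k,\tilde F_k]=0$ in $\mathcal D'(U)$. Insert $\tilde F_k=\tilde\omega\phi_k+E_k$. Because $d\tilde\omega=0$, $d(\tilde\omega\phi_k)=d\phi_k\wedge\tilde\omega$. Because the scalar 2-form $\tilde\omega$ commutes with 1-forms, $[\tilde A_k,\tilde\omega\phi_k]=[\tilde A_k,\phi_k]\wedge\tilde\omega$. So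
$$(d\phi_k+[\tilde A_k,\phi_k])\wedge\tilde\omega=-dE_k-[\tilde A_k,E_k].$$
By Lemma 1 the map $L:\xi\mapsto\xi\wedge\tilde\omega$ is injective on 1-covectors at each point of $U$. So $\Lambda=(L^*L)^{-1}L^*:\wedge^3\to\wedge^1$ is a family of linear maps, smooth on $U$, with $\Lambda(\xi\wedge\tilde\omega)=\xi$. Applying $\Lambda$,
$$d\phi_k+[\tilde A_k,\phi_k]=R_k:=-\Lambda(dE_k)-\Lambda[\tilde A_k,E_k].\tag{6}$$
The components of $\Lambda(dE_k)$ are sums of terms $m\,\partial_jE_k=\partial_j(mE_k)-(\partial_jm)E_k$, with $m$ smooth on $U$ and $E_k$ standing for its components. Here $mE_k$ and $(\partial_jm)E_k$ tend to $0$ in $L^2_{loc}(U)$. Moreover $\Lambda[\tilde A_k,E_k]\to0$ in $L^1_{loc}(U)$, as a product of a bounded sequence and a null sequence in $L^2$. Therefore $R_k\to0$ in $\mathcal D'(U)$.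

**Step 5 (strong compactness).** We show that, for a subsequence, $\phi_k$, $F_k$ and $A_k$ converge strongly in $L^2$. By (6) and the lines after it,
$$\partial_i\phi_k=\sum_j\partial_jw_k^{ij}+f_k^i,\qquad w_k^{ij}\to0\ \text{in }L^2_{loc}(U),\quad f_k^i\ \text{bounded in }L^1_{loc}(U),$$
where $f_k^i$ contains $-[\tilde A_{k,i},\phi_k]$, a product of two sequences bounded in $L^2_{loc}$. For $\eta\in C_c^\infty(U)$ and $u_k=\eta\phi_k$,
$$\partial_iu_k=\sum_j\partial_j(\eta w_k^{ij})+g_k^i,\qquad g_k^i=\eta f_k^i+(\partial_i\eta)\phi_k-\sum_j(\partial_j\eta)w_k^{ij},$$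
with $g_k^i$ bounded in $L^1$ and supported in $\mathrm{supp}\,\eta$. Let $\Gamma$ be the fundamental solution of $\Delta$ on $\mathbb R^5$. As $u_k$ has compact support, $u_k=\Gamma*\Delta u_k$, so
$$u_k=\sum_{i,j}\partial_i\partial_j\Gamma*(\eta w_k^{ij})+\sum_i\partial_i\Gamma*g_k^i .$$
The first sum tends to $0$ in $L^2$: on the Fourier side each operator is multiplication by $\xi_i\xi_j/|\xi|^2$, which is bounded, and $\eta w_k^{ij}\to0$ in $L^2$. The second sum is precompact in $L^1_{loc}$. Indeed, on a bounded set only the values of $\partial_i\Gamma$ on a large ball matter, because $g_k^i$ has support in a fixed compact set. The truncation $\kappa$ of $\partial_i\Gamma$ to that ball is in $L^1$, as $|\partial_i\Gamma(x)|\le C|x|^{-4}$. Then $\kappa*g_k^i$ is bounded in $L^1$, supported in a fixed ball, and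
$$\|(\kappa*g_k^i)(\cdot+h)-\kappa*g_k^i\|_1\le\|\kappa(\cdot+h)-\kappa\|_1\|g_k^i\|_1\to0\quad\text{as }h\to0,\text{ uniformly in }k,$$
so the Kolmogorov–Riesz theorem applies. Thus $u_k$ is precompact in $L^1$. Taking countably many $\eta$ that equal $1$ on an exhaustion of $U$ by compact sets, and a diagonal subsequence, we get $\phi_k\to\phi$ in $L^1_{loc}(U)$ and a.e.

*No loss of norm.* By (5), after a further subsequence $|\tilde\omega|^2|\phi_k|^2\to|\tilde\omega|^2$ a.e., and $\tilde\omega\ne0$; so $|\phi|=1$ a.e. Also $\phi$ is antiperiodic. Since $|\tilde\omega\phi_k|^2$ converges in $L^1(U_n)$, it is equi-integrable there; hence so is $|\tilde\omega\phi_k-\tilde\omega\phi|^2\le2|\tilde\omega\phi_k|^2+2|\tilde\omega|^2$, which tends to $0$ a.e. By Vitali's theorem $\tilde\omega\phi_k\to\tilde\omega\phi$ in $L^2(U_n)$. Dividing by $|\tilde\omega|$, which is bounded below locally, $\phi_k\to\phi$ in $L^2_{loc}(U)$. With $E_k\to0$, $\tilde F_k\to\tilde\omega\phi$ in $L^2(U_n)$ for every $n$.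

*Back to the box.* The limit $\tilde\omega\phi$ is $2\pi$-periodic, so it is $\Phi^*$ of a form on $K\cap Q$. Together with $F_k\to0$ in $L^2(Q\setminus K)$,
$$F_k\to F_\infty\ \text{in }L^2(Q),\qquad F_\infty=0\ \text{on }Q\setminus K,\qquad\Phi^*F_\infty=\tilde\omega\phi\ \text{on }U,\qquad|F_\infty|\le C .$$
The bound holds because $|\tilde\omega\phi|=|\tilde\omega|$ is bounded. Since $a_k\to0$ in $L^2(Q)$ and, by (4), $B_k$ depends on $F_k$ through a bounded linear operator on $L^2(Q)$,
$$A_k\to A\ \text{in }L^2(Q),\qquad A_j(x)=\int_{b_1}^{x_3}(F_\infty)_{3j}\,ds .$$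

**Step 6 (the sign contradiction near the top of the tube).** Now the argument of the model case runs for the limit. Let $x=\Phi(\theta,y)\in K\cap Q$. The vertical segment from $x$ up to height $b_1>\delta$ consists of the points $\Phi(\theta,(t,s,x_4,x_5))$, which can lie in $K$ only for $s<\delta$. Since $F_\infty=0$ a.e. off $K$ and $|F_\infty|\le C$, Fubini's theorem gives, for a.e. such $x$, $|A(x)|\le C(\delta-x_3)$. So $\tilde A=\Phi^*A$ satisfies
$$|\tilde A(\theta,y)|\le C(\delta-x_3)\quad\text{a.e. on }U .$$
Since $\tilde A_k\to\tilde A$ in $L^2(U_n)$ and $\phi_k\to\phi$ in $L^2_{loc}(U)$, $[\tilde A_k,\phi_k]\to[\tilde A,\phi]$ in $L^1_{loc}(U)$. As $R_k\to0$ in $\mathcal D'(U)$, (6) passes to the limit: $d\phi=-[\tilde A,\phi]$ in $\mathcal D'(U)$. Therefore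
$$|d\phi|\le2|\tilde A||\phi|\le C_0(\delta-x_3)\quad\text{a.e. in }U .$$
Let $0<\varepsilon<\delta$. The set $\mathbb R\times\{|y|<\delta,\ x_3>\delta-\varepsilon\}\subset U$ is open and convex, and $|d\phi|\le C_0\varepsilon$ on it. So $\phi$ has there a Lipschitz representative with constant $C_0\varepsilon$. The relations $|\phi|=1$ and $\phi(\theta+2\pi,y)=-\phi(\theta,y)$, true a.e., hold everywhere for this representative by continuity. So
$$2=2|\phi(\theta,y)|=|\phi(\theta+2\pi,y)-\phi(\theta,y)|\le2\pi C_0\varepsilon,$$
and $C_0$ does not depend on $\varepsilon$. This is false for small $\varepsilon$. $\blacksquare$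

With (a), the answer to the problem is no. The proof of (b) did not use $\delta=\frac1{40}$; it works for every $\delta\in(0,\frac1{40}]$.

## 7. Singular sets of finite $\mathcal H^2$-measure: the gap in Theorem 2

If the infimum in Theorem 2 were $0$, there would be $(\Sigma_k,D^k)\in\mathcal C$ with $tr(F_{D^k}\otimes F_{D^k})\to T$ in $L^1$. We run Section 6 with $\Sigma_k$ in place of $I^k$. Three places change: the conditions on $b$ in Step 1, the inclusion for $Q\setminus\Omega_k$ in Step 2, and the cutoffs in Step 3.

**Step 1′ (the base point).** We want the slices through $b$ to meet $\Sigma_k$ in small sets. Eilenberg's inequality (Federer, *Geometric Measure Theory*, 2.10.25) states that for Lipschitz $f$ with values in $\mathbb R^m$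
$$\int^*_{\mathbb R^m}\mathcal H^{n-m}(E\cap f^{-1}(v))\,dv\le C(\mathrm{Lip}f)^m\,\mathcal H^n(E).$$
(For example, if $E$ is a 2-dimensional surface of finite area and $f$ a coordinate, almost every level set in $E$ has finite length.) Apply it with $n=2$ to $\Sigma_k\cap\overline Q$ and the projections to $z_1$ ($m=1$) and to $(z_1,z_2)$ ($m=2$, where $\mathcal H^0$ counts points). Moreover the projection of $\Sigma_k$ to $(z_1,z_2,z_3)$ has finite $\mathcal H^2$-measure, hence is $\mathcal H^3$-null. With $\overline H_m=\{z\in\overline Q:z_i=b_i,\ i\le m\}$, for a.e. $b\in Q^+$ and all $k$ (countably many conditions):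
$$\mathcal H^1(\Sigma_k\cap\overline H_1)<\infty,\qquad\Sigma_k\cap\overline H_2\ \text{finite},\qquad\Sigma_k\cap\overline H_3=\emptyset .$$
Choose $b$ with these properties and (2). In particular $b\notin\Sigma_k$, and $\Sigma_k$ is null in each slice $H_m(b)$.

**Step 2′ (where the polygon is free).** Let $\mathcal I_j$ be the closed $z_j$-side of $\overline Q$, and let $p_{345}$, $p_{45}$ be the projections to $(z_3,z_4,z_5)$ and $(z_4,z_5)$. Let $Z_k\subset\mathbb R^4$ be the union of the compact sets
$$\pi(\Sigma_k\cap\overline Q),\qquad\mathcal I_2\times p_{345}(\Sigma_k\cap\overline H_1),\qquad\mathcal I_2\times\mathcal I_3\times p_{45}(\Sigma_k\cap\overline H_2).$$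

*$\mathcal H^2(Z_k)<\infty$.* The first set is a Lipschitz image of a set of finite $\mathcal H^2$-measure. The third is a finite union of rectangles. For the second, put $E=p_{345}(\Sigma_k\cap\overline H_1)$, with $\mathcal H^1(E)<\infty$. Cover $E$ by sets of diameter at most $d_l$, $0<d_l\le1$, with the $d_l$ as small as we like and $\sum d_l$ bounded. Cutting $\mathcal I_2$ into intervals of length at most $d_l$, we cover the product of $\mathcal I_2$ with the $l$-th set by at most $C/d_l$ sets of diameter at most $2d_l$, and $\sum_l(C/d_l)(2d_l)^2\le C\sum_ld_l$.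

*If $\pi(z)\notin Z_k$, the polygon to $z$ avoids $\Sigma_k$.* Legs 5 and 4 lie in $\overline H_3$, which does not meet $\Sigma_k$. A point of $\Sigma_k$ on leg 3 would lie in $\overline H_2$ and have last coordinates $(z_4,z_5)$, putting $\pi(z)$ in the third set. A point of $\Sigma_k$ on leg 2 would lie in $\overline H_1$ and have last coordinates $(z_3,z_4,z_5)$, putting $\pi(z)$ in the second set. A point of $\Sigma_k$ on leg 1 would project to $\pi(z)$, putting it in the first. So $Q\setminus\Omega_k\subset\pi^{-1}(Z_k)$. This is a null set, because $\mathcal H^2(Z_k)<\infty$ makes $Z_k$ null in $\mathbb R^4$. The set $\Omega_k$ is open since $\Sigma_k$ is relatively closed and polygons are compact. The frame, (3), (4), and the estimates follow word for word on $\Omega_k$.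

**Step 3′ (cutoffs).** For a compact set $Z\subset\mathbb R^4$ with $\mathcal H^2(Z)<\infty$ we need $\zeta_m\in C^\infty_c(\mathbb R^4)$ with $0\le\zeta_m\le1$, $\zeta_m=1$ near $Z$, $\zeta_m\to0$ a.e., $\|\nabla\zeta_m\|_{L^2}\to0$. The obvious cutoffs only have bounded energy; convex combinations repair this.

For $m\ge1$ cover $Z$ by finitely many open balls $B_{r_l}(p_l)$ meeting $Z$, with $r_l\le\frac1m$ and $\sum_lr_l^2\le C(\mathcal H^2(Z)+1)$. Put
$$f_m(x)=\max_l\min\{1,(2-|x-p_l|/r_l)_+\}.$$
Then $f_m$ is Lipschitz, $0\le f_m\le1$, and $f_m=1$ on the union of the balls, a neighborhood of $Z$. Its support lies in the $\frac3m$-neighborhood of $Z$. A.e. the gradient of the maximum is the gradient of one of the functions, so $|\nabla f_m|^2\le\sum_lr_l^{-2}\mathbf 1_{B_{2r_l}(p_l)}$ and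
$$\int|\nabla f_m|^2\le\sum_lCr_l^{-2}r_l^4\le C' .$$
Since $Z$ is compact and null, the volume of its $\frac3m$-neighborhood tends to $0$, so $f_m\to0$ in $L^2$. Being bounded in $W^{1,2}$, $f_m\rightharpoonup0$ weakly in $W^{1,2}$. By Mazur's lemma, there are finite convex combinations $g_m$ of $\{f_l:l\ge m\}$ with $g_m\to0$ strongly in $W^{1,2}$. A finite convex combination still takes values in $[0,1]$ and equals $1$ near $Z$. Mollifying each $g_m$ at a sufficiently fine scale keeps this and the convergence. Passing to an a.e. convergent subsequence gives $\zeta_m$.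

With these cutoffs Step 3 goes through. Steps 4–6 do not mention the singular set and give the contradiction. So the infimum in Theorem 2 is positive, and this argument is valid for every $\delta\in(0,\frac1{40}]$. $\square$

## 8. An exact connection off a 3-dimensional set

We prove the second half of Theorem 2. Removing $\Sigma_0=\{x_1=x_2=0\}\cap B^5$ makes room for holonomy $\mathbf j$ around the tube, and the twist can be put into the transition function of a bundle.

On $\overline K$ the factors $\frac12+t$ and $\frac14+t$ are positive, so $\mathrm{sgn}\cos\theta=\mathrm{sgn}\,x_1$ and $\mathrm{sgn}\sin\theta=\mathrm{sgn}\,x_2$. Cover $B^5\setminus\Sigma_0$ by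
$$W_a=B^5\setminus\{x_2=0,\ x_1\ge0\},\qquad W_b=B^5\setminus\{x_2=0,\ x_1\le0\}.$$
Let $A_a$ be $\tilde\alpha\otimes\mathbf i$ read through $\Phi$ with $\theta\in(0,2\pi)$, and $A_b$ the same with $\theta\in(-\pi,\pi)$, both extended by $0$ outside $K$. The points of $\overline K$ with $\theta=0$ are those with $x_2=0$, $x_1>0$, and they are not in $W_a$; similarly for $\theta=\pi$ and $W_b$. So $A_a$ and $A_b$ are smooth on $W_a$ and $W_b$.

The overlap is $W_a\cap W_b=\{x_2\ne0\}\cap B^5$. Where $x_2>0$ the two readings of $\theta$ agree and $A_a=A_b$. Where $x_2<0$ they differ by $2\pi$, so $A_a=-A_b=\mathbf j^{-1}A_b\,\mathbf j$. The transition function equal to $1$ on $\{x_2>0\}$ and to $\mathbf j$ on $\{x_2<0\}$ is locally constant, so there is no derivative term in the change of gauge. It defines an $SU(2)$-bundle over $B^5\setminus\Sigma_0$, and $A_a,A_b$ define a smooth connection $D_0$ on it. Its curvature is locally $\pm\omega\otimes\mathbf i$. Hence $tr(F_{D_0}\otimes F_{D_0})=-2\,\omega\otimes\omega=T$. $\blacksquare$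

## 9. Hiding the twist from a finite-dimensional family of hypersurfaces

We prove Theorem 3. For spheres the key was that no sphere contains $\gamma$, with a uniform lower bound. For a general finite-dimensional $V$ we bend the ellipse so that no nonzero $P\in V$ vanishes identically on it, use compactness for a uniform bound, and make the tube thin.

If $V=\{0\}$, the form $F$ of Theorem 1 works: the condition on $P$ is empty and the distance is positive by Theorem 2. Let $N=\dim V\ge1$.

**Step I (bending the ellipse).** The evaluations $P\mapsto P(p)$, $p\in B^5$, span $V^*$, because a function in $V$ that vanishes on $B^5$ vanishes on $\overline{B^5}$. So $N$ of them form a basis of $V^*$: there are distinct points $p_1,\dots,p_N\in B^5$ such that $P\in V$ and $P(p_1)=\dots=P(p_N)=0$ imply $P=0$. Choose distinct points $q_1,\dots,q_N$ on $\gamma$. Compactly supported diffeomorphisms of a connected manifold of dimension at least 2 act transitively on $N$-tuples of distinct points. So there is a compactly supported diffeomorphism $\Psi$ of $B^5$ with $\Psi(q_i)=p_i$.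 Then no nonzero $P\in V$ vanishes identically on $\Psi(\gamma)$.

**Step II (a uniform bound and the thickness of the tube).** Let $\|P\|=\sup|P|$ on $V$. Since $V$ is a finite-dimensional subspace of $C^1(\overline{B^5})$, there is $C_V$ with $\mathrm{Lip}(P)\le C_V\|P\|$. Let $L=\mathrm{Lip}(\Psi)$, which is finite. The function $P\mapsto\max_\theta|P(\Psi(\gamma(\theta)))|$ is continuous and positive on the compact unit sphere of $V$, so
$$m:=\min_{\|P\|=1}\max_\theta|P(\Psi(\gamma(\theta)))|>0 .$$
Choose $\delta\le\frac1{40}$ with $C_VL\delta<m$. Let $F_\delta$ be the form of Section 1 with this $\delta$, and set $F=(\Psi^{-1})^*F_\delta$. It is bounded and compactly supported, and $tr(F\otimes F)=(\Psi^{-1})^*tr(F_\delta\otimes F_\delta)\in C^\infty_c(B^5)$.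

**Step III (near $\{P=0\}$ there is a smooth potential).** Let $P\in V\setminus\{0\}$ and pick $\theta_0\in[0,2\pi)$ with $|P(\Psi(\gamma(\theta_0)))|\ge m\|P\|$. Points of $\Psi(D_{\theta_0})$ are within $L\delta$ of $\Psi(\gamma(\theta_0))$, so on $\Psi(D_{\theta_0})$
$$|P|\ge m\|P\|-C_V\|P\|L\delta>0 .$$
Therefore $B^5\setminus\Psi(D_{\theta_0})$ is an open neighborhood of $\{P=0\}\cap B^5$. Steps B and C of Section 3, without restricting to a sphere, give $F_\delta=h_0^{-1}(d\alpha^{\theta_0}\otimes\mathbf i)h_0$ on $B^5\setminus D_{\theta_0}$ with $h_0$ Borel and valued in $\{1,\mathbf j\}$; these steps used no special value of $\delta$. Transporting by $\Psi$, we get $F=h^{-1}F_Ah$ on $B^5\setminus\Psi(D_{\theta_0})$, with the smooth form $A=(\Psi^{-1})^*\alpha^{\theta_0}\otimes\mathbf i$ and $h=h_0\circ\Psi^{-1}$.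

**Step IV (the distance is positive).** If it were zero, there would be $(\Sigma_k,D^k)\in\mathcal C$ with $tr(F_{D^k}\otimes F_{D^k})\to tr(F\otimes F)$ in $L^1$. The diffeomorphism $\Psi$ is the identity near $\partial B^5$, so $\Psi$ and $\Psi^{-1}$ have bounded derivatives. Hence $\Psi^{-1}(\Sigma_k)$ is relatively closed with finite $\mathcal H^2$-measure, $\Psi^*D^k$ has curvature in $L^2$, and $(\Psi^{-1}(\Sigma_k),\Psi^*D^k)\in\mathcal C$. Their tensors are the pull-backs of $tr(F_{D^k}\otimes F_{D^k})$ and converge in $L^1$ to $\Psi^*tr(F\otimes F)=tr(F_\delta\otimes F_\delta)$. This contradicts the gap proved in Section 7 for every $\delta\in(0,\frac1{40}]$. $\blacksquare$
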